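\title{The invariance principle for demimartingales\\ with stationary increments}

\begin{abstract}
A demimartingale is a process whose next increment is nonnegatively correlated with every nondecreasing function of the path so far. We prove that a square integrable demimartingale with strictly stationary ergodic increments and summable covariances satisfies the functional central limit theorem. Without ergodicity the rescaled paths converge stably to a Wiener process with a random variance, and we determine all limit laws that occur. When the defining inequality is reversed, the finite-dimensional distributions still converge. The proof bounds correlations with Lipschitz functions of the past by covariances and expands the characteristic function over overlapping blocks of fixed length.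
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a martingale, the next increment is orthogonal to every bounded function of the past. A demimartingale keeps half of this relation, and only for monotone functions.

\begin{definition}\label{def:demi}
A sequence $S_0=0,S_1,S_2,\dots$ of integrable random variables is a \emph{demimartingale} if
\begin{equation}\label{eq:demi}
E\big[(S_{j+1}-S_j)\,f(S_1,\dots,S_j)\big]\ge0
\end{equation}
for all $j\ge1$ and all coordinatewise nondecreasing Borel functions $f:\mathbb R^j\to\mathbb R$ for which the expectation is defined. We write $Y_k=S_k-S_{k-1}$ for the increments.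
\end{definition}

It suffices to check \eqref{eq:demi} for bounded $f$: the truncation $f_c=\max(-c,\min(f,c))$ is again nondecreasing, and $(Y_{j+1}f_c)^\pm\uparrow(Y_{j+1}f)^\pm$ as $c\to\infty$. Martingales are demimartingales, with equality in \eqref{eq:demi}. So are the partial sums of centered square integrable variables $Y_k$ for which any two square integrable nondecreasing functions of finitely many $Y_k$ have nonnegative covariance, because $Y_{j+1}$ and $f(S_1,\dots,S_j)$ are two such functions. The choice $f\equiv\pm1$ gives $EY_{j+1}=0$ for $j\ge1$; if the increments are stationary, $EY_1=0$ as well.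

Let the increments be square integrable and \emph{strictly stationary}, that is, $(Y_{k+1})_{k\ge1}$ has the same law as $(Y_k)_{k\ge1}$. Put $r(k)=\operatorname{Cov}(Y_1,Y_{1+k})$ and consider the condition
\begin{equation}\label{eq:sigma}
\text{the series}\quad\sigma^2=r(0)+2\sum_{k=1}^\infty r(k)\quad\text{converges.}
\end{equation}
The number $\sigma^2$ is the variance per unit time: $\operatorname{Var}(S_n)/n=r(0)+2\sum_{k<n}(1-k/n)r(k)$ is an average of partial sums of the series and tends to $\sigma^2$. When $\sigma^2>0$, the rescaled path is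
\begin{equation}\label{eq:Wn}
W_n(t)=\frac{S_{\lfloor nt\rfloor}}{\sigma\sqrt n},\qquad t\ge0,
\end{equation}
and no centering is needed since $EY_1=0$. We regard $W_n$ as a random element of $D[0,T]$ or $D[0,\infty)$, the spaces of right-continuous paths with left limits, with the Skorokhod topology.

All our statements concern the law of $(Y_k)$, so we let $Y_1,Y_2,\dots$ be the coordinates on $\Omega=\mathbb R^{\mathbb N}$, with the shift $\theta$ defined by $Y_k\circ\theta=Y_{k+1}$. Stationarity says that $\theta$ preserves $P$. The \emph{invariant $\sigma$-field} $\mathcal I$ consists of the events $A$ with $\theta^{-1}A=A$, and the sequence is \emph{ergodic} if every such event has probability $0$ or $1$.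

Covariances alone describe only linear dependence. One may still guess that \eqref{eq:demi} turns them into a measure of all the dependence that a central limit theorem can see. At one extreme, martingale increments are uncorrelated, and their mean given the past is exactly zero. In general, all correlations with monotone functions of the past have one sign, so they cannot cancel, and a small covariance with $S_j$ should leave little room for a large correlation with anything else. This leads to the following question, posed as Conjecture~23 in \cite{AI}, where \eqref{eq:sigma} and \eqref{eq:Wn} are (5.6) and (5.8): \emph{if an $L_2$ demimartingale has strictly stationary ergodic increments satisfying \eqref{eq:sigma} with $\sigma^2>0$, does $W_n$ converge in distribution to the standard Wiener process?} The answer is yes. Throughout, $Z$ denotes a standard normal variable.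

\begin{theorem}\label{thm:main}
Let $S$ be an $L_2$ demimartingale whose increments are strictly stationary and ergodic and satisfy \eqref{eq:sigma} with $\sigma^2>0$. Then $W_n$ converges in distribution to the standard Wiener process in $D[0,T]$ for every $T$, and in $D[0,\infty)$. In particular $n^{-1/2}S_n\to\sigma Z$ in distribution.
\end{theorem}

Without ergodicity the variance per unit time becomes random. Its approximations and their error are measured by
\begin{equation}\label{eq:etaR}
\eta_m=\frac1mE(S_m^2\mid\mathcal I),\qquad R_m=\sum_{k\ge1}\min(k,m)\,|r(k)|,\qquad m\ge1 .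
\end{equation}
For a demimartingale $r(k)\ge0$, and $R_m/m\to0$ under \eqref{eq:sigma} (Lemma~\ref{lem:cov}).

\begin{theorem}\label{thm:nonerg}
Let $S$ be an $L_2$ demimartingale with strictly stationary increments, not almost surely zero.
\begin{enumerate}
\item[(a)] Condition \eqref{eq:sigma} holds if and only if $\sup_n\operatorname{Var}(S_n)/n<\infty$. In that case $\sigma^2\ge\operatorname{Var}Y_1>0$.
\end{enumerate}
Assume \eqref{eq:sigma} in the remaining parts.
\begin{enumerate}
\item[(b)] $\eta_m$ converges in $L_1$ to some $\eta\ge0$, with $E\eta=\sigma^2$ and $\|\eta_m-\eta\|_1\le4R_m/m$.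
\item[(c)] Let $B$ be a standard Wiener process independent of $(Y_k)$. Then $W_n\to\sigma^{-1}\sqrt\eta\,B$ stably in $D[0,T]$ for every $T$: for every bounded $\sigma(Y_1,Y_2,\dots)$-measurable $G$ and every bounded continuous function $\Phi$ on $D[0,T]$,
\[
E[G\,\Phi(W_n)]\to E[G\,\Phi(\sigma^{-1}\sqrt\eta\,B)].
\]
\item[(d)] The following are equivalent: $n^{-1/2}S_n\to\sigma Z$ in distribution; $W_n\to B$ in distribution (in $D[0,1]$, or in $D[0,T]$ for every $T$); $\eta=\sigma^2$ almost surely. Ergodicity is sufficient for this but not necessary. The possible limit laws of $W_n$ are exactly the laws of $\sqrt V\,B$ with $V\ge0$, $EV=1$ and $V$ independent of $B$.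
\end{enumerate}
\end{theorem}

The convergence of finite-dimensional distributions needs only that the correlations in \eqref{eq:demi} have a fixed sign, whichever it is.

\begin{theorem}\label{thm:reversed}
Let $S_0=0$ and $S_j\in L_2$ have strictly stationary ergodic increments with
\[
E\big[(S_{j+1}-S_j)f(S_1,\dots,S_j)\big]\le0
\]
for all $j\ge1$ and all nondecreasing Borel $f$ for which the expectation is defined. Then \eqref{eq:sigma} holds automatically. If $\sigma^2>0$, the finite-dimensional distributions of $W_n$ converge to those of the standard Wiener process.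
\end{theorem}

Section~\ref{sec:example} shows the method on a moving average. Sections~\ref{sec:cov}--\ref{sec:fdd} treat both signs of the inequality at once and end with the proof of Theorem~\ref{thm:reversed}. Section~\ref{sec:tight} proves tightness and Theorem~\ref{thm:main}, and Section~\ref{sec:nonerg} removes ergodicity.

\section{A moving average}\label{sec:example}

Let $\varepsilon_0,\varepsilon_1,\dots$ be independent standard normal variables, let $\gamma\in\mathbb R$, and put $Y_k=\varepsilon_k+\gamma\varepsilon_{k-1}$. The sequence is stationary, and it is ergodic because an invariant event is a tail event of $(\varepsilon_k)$. Let $f$ be bounded and nondecreasing. Then $E[Y_{j+1}f(S_1,\dots,S_j)]=\gamma E[\varepsilon_jf(S_1,\dots,S_j)]$. Given $\varepsilon_0,\dots,\varepsilon_{j-1}$, the variable $f(S_1,\dots,S_j)$ is a nondecreasing function $g$ of $\varepsilon_j$, which enters only through $S_j$, and $E[\varepsilon_jg(\varepsilon_j)]=E[\varepsilon_j(g(\varepsilon_j)-g(0))]\ge0$. So $S$ is a demimartingale for $\gamma\ge0$ and satisfies the reversed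 inequality for $\gamma\le0$. Here $r(0)=1+\gamma^2$, $r(1)=\gamma$, $r(k)=0$ for $k\ge2$, and $\sigma^2=(1+\gamma)^2$. For $\gamma=-1$ we get $\sigma^2=0$ and $S_n=\varepsilon_n-\varepsilon_0$, so the assumption $\sigma^2>0$ in Theorem~\ref{thm:reversed} is not automatic.

Take $\gamma>0$. The central limit theorem is trivial for this Gaussian sequence; we use it to see the size of each term in an argument that must work without normality. Fix $u\in\mathbb R$ and a block length $m$, and put
\[
u_n=\frac{u}{\sigma\sqrt n},\qquad\varphi_j=Ee^{iu_nS_j},\qquad U_j=S_{j+m}-S_j,\qquad v_m=ES_m^2=m\sigma^2-2\gamma .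
\]
We want $\varphi_n\to e^{-u^2/2}$, and for this we look for the differential equation $a'=-\frac{u^2}{2}a$ for $a(t)=\varphi_{\lfloor nt\rfloor}$. A second-order Taylor expansion of $e^{iu_nU_j}$ gives
\begin{equation}\label{eq:exTaylor}
\varphi_{j+m}-\varphi_j=iu_nE[e^{iu_nS_j}U_j]-\frac{u_n^2}2E[e^{iu_nS_j}U_j^2]+O(n^{-3/2}).
\end{equation}
For $j\ge1$ we have $E(U_jS_j)=\gamma$, since only the pair $Y_j,Y_{j+1}$ is correlated. Differentiating $Ee^{i(xU_j+u_nS_j)}=\exp\big(-\frac12(x^2v_m+2xu_n\gamma+u_n^2v_j)\big)$ once and twice at $x=0$ yields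
\[
E[e^{iu_nS_j}U_j]=iu_n\gamma\,\varphi_j,\qquad E[e^{iu_nS_j}U_j^2]=(v_m-u_n^2\gamma^2)\,\varphi_j .
\]
Insert this in \eqref{eq:exTaylor} and divide by $m$ to get the change per unit step:
\[
\frac{\varphi_{j+m}-\varphi_j}m=-\frac{u^2}{2n}\Big(\underbrace{\frac{2\gamma}{m\sigma^2}}_{\text{first order}}+\underbrace{\frac{v_m}{m\sigma^2}}_{\text{second order}}\Big)\varphi_j+O(n^{-3/2}).
\]
The bracket equals $1$, as it should. What matters is how it splits. For a martingale ($\gamma=0$) the first-order term vanishes and $m=1$ will do. For $\gamma=1$ and $m=1$ we have $\sigma^2=4$ and $v_1=2$, so the first-order term carries half of the variance and cannot be neglected. For a block of length $m$, however, its share is $2\gamma/(m\sigma^2)$: the correlation of a block with the past is a boundary effect, while the variance of the block grows like $m$.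

For a general demimartingale the first-order term cannot be computed, but it can be bounded. Lemma~\ref{lem:lip} gives $|E[e^{iu_nS_j}U_j]|\le|u_n|\,E(U_jS_j)$, which in the example is $|u_n|\gamma$, the exact value up to the factor $\varphi_j$. In general $E(U_jS_j)\le R_m$, so the share of the first-order term is of order $R_m/m$. The second-order term can be evaluated by the ergodic theorem. We therefore fix $m$, let $n\to\infty$ to obtain the differential equation up to an error $O(R_m/m)$, and only then let $m\to\infty$.

\section{Covariances control Lipschitz functions of the past}\label{sec:cov}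

In Sections~\ref{sec:cov}--\ref{sec:fdd} the increments $Y_k$ are square integrable and strictly stationary, and for a fixed sign $\varsigma\in\{+1,-1\}$
\begin{equation}\label{eq:signed}
\varsigma\,E[Y_{j+1}f(S_1,\dots,S_j)]\ge0\qquad(j\ge1,\ f\text{ nondecreasing}).
\end{equation}
The sign $+1$ is the demimartingale case and $-1$ is the case of Theorem~\ref{thm:reversed}. In both cases $f\equiv\pm1$ and stationarity give $EY_k=0$ for all $k$, so $r(k)=E(Y_aY_{a+k})$ for every $a\ge1$. We write $v_m=ES_m^2$ and, for a block length $m$ that the notation suppresses,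
\[
U_j=S_{j+m}-S_j=S_m\circ\theta^j,\qquad j\ge0 .
\]

\begin{lemma}\label{lem:cov}
We have $\varsigma r(k)\ge0$ for $k\ge1$. Put $\rho=\sum_{k\ge1}|r(k)|\in[0,\infty]$.
\begin{enumerate}
\item[(i)] If $\varsigma=+1$, then $v_n/n\uparrow r(0)+2\rho$. If $\varsigma=-1$, then $\rho\le r(0)/2$.
\item[(ii)] If $\rho<\infty$, then $R_m/m\to0$ and
\begin{align}
&v_m=m\sigma^2-2\varsigma R_m,\label{eq:vm}\\
&|E(U_jS_q)|=\varsigma E(U_jS_q)\le R_m\qquad(0\le q\le j),\label{eq:US}\\
&\sum_{j\ge d}\ \sum_{i=1}^d|E(U_jS_i)|\le d^2m\rho\qquad(d\ge1).\label{eq:far}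
\end{align}
\end{enumerate}
\end{lemma}

\begin{proof}
The choice $j=k$, $f(x)=x_1$ in \eqref{eq:signed} gives $\varsigma E(Y_{k+1}Y_1)\ge0$. Hence
\[
\frac{v_n}n=r(0)+2\varsigma\sum_{k<n}\Big(1-\frac kn\Big)|r(k)|,
\]
and the sum increases to $\rho$ by monotone convergence. This gives (i), since $v_n\ge0$.

Let $\rho<\infty$. Then $R_m/m=\sum_k\min(k/m,1)|r(k)|\to0$ by dominated convergence. Subtracting $mv_m/m$ from $m\sigma^2=mr(0)+2\varsigma m\rho$ leaves $2\varsigma\big(\sum_{k<m}k|r(k)|+\sum_{k\ge m}m|r(k)|\big)=2\varsigma R_m$, which is \eqref{eq:vm}. Next, for $q\le j$,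
\[
\varsigma E(U_jS_q)=\sum_{a=1}^q\ \sum_{h=1}^m|r(j+h-a)| .
\]
A pair $(a,h)$ with $j+h-a=k$ is determined by $h$, and $a\le j$ forces $h\le k$; so the lag $k$ occurs at most $\min(k,m)$ times, and \eqref{eq:US} follows. For \eqref{eq:far}, fix $a\le i\le d$ and $h$. As $j$ runs through $d,d+1,\dots$, the lags $j+h-a$ are distinct positive integers, so the sum over $j$ is at most $\rho$; and there are at most $d^2m$ triples $(i,a,h)$.
\end{proof}

Since the $r(k)$ have one sign, \eqref{eq:sigma} is equivalent to $\rho<\infty$. Part (i) therefore proves the first assertion of Theorem~\ref{thm:reversed}. It also proves Theorem~\ref{thm:nonerg}(a): the supremum of $v_n/n$ is $r(0)+2\rho$, and $\sigma^2\ge r(0)=EY_1^2$, which vanishes only if all $Y_k$ are almost surely zero. Condition \eqref{eq:sigma} can fail for $\varsigma=+1$, and the scale $\sqrt n$ can then be wrong: if $Y_k=\xi$ for all $k$, with $E\xi=0$ and $E\xi^2=1$, then $f(S_1,\dots,S_j)$ is a nondecreasing function of $\xi$, so $S$ is a demimartingale as in Section~\ref{sec:example}, while $n^{-1/2}S_n=\sqrt n\,\xi$.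

The functions we must test against are complex exponentials, which are not monotone. They are Lipschitz, though, and a Lipschitz function becomes monotone when a steep enough linear function is added to it. We say that $f:\mathbb R^l\to\mathbb C$ has \emph{Lipschitz constants} $c_1,\dots,c_l\ge0$ if $|f(x)-f(y)|\le\sum_ic_i|x_i-y_i|$ for all $x,y$.

\begin{lemma}\label{lem:lip}
Let $0\le q_1,\dots,q_l\le j$ (repetitions allowed), and let $f:\mathbb R^l\to\mathbb C$ have Lipschitz constants $c_1,\dots,c_l$. Then
\[
\big|E[U_j\,f(S_{q_1},\dots,S_{q_l})]\big|\le\sum_{i=1}^lc_i\,|E(U_jS_{q_i})| .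
\]
\end{lemma}

\begin{proof}
Write $\Psi=f(S_{q_1},\dots,S_{q_l})$, which is in $L_2$ because $f$ grows at most linearly. If $j=0$, then $\Psi$ is constant and $EU_0=0$, so let $j\ge1$. Choose $\omega\in\mathbb C$ with $|\omega|=1$ and $\omega E[U_j\Psi]=|E[U_j\Psi]|$. The real function $\operatorname{Re}(\omega f)$ has the same Lipschitz constants, and $E[U_j\operatorname{Re}(\omega\Psi)]=|E[U_j\Psi]|$. So we may assume that $f$ is real.

Increasing $x_i$ by $h>0$ changes $\sum_ic_ix_i\pm f(x)$ by at least $c_ih-c_ih=0$, so both functions are nondecreasing. Let $b\in\{j+1,\dots,j+m\}$. Since $q_i\le j\le b-1$ and $S_0$ is a constant, $\sum_ic_iS_{q_i}\pm\Psi$ is a nondecreasing function of $(S_1,\dots,S_{b-1})$, and \eqref{eq:signed} gives $\varsigma E[Y_b(\sum_ic_iS_{q_i}\pm\Psi)]\ge0$. Summing over $b$, we get $\mp\varsigma E[U_j\Psi]\le\sum_ic_i\,\varsigma E(U_jS_{q_i})$ for both signs.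
\end{proof}

Two rules give all the constants we need. The function $x\mapsto\exp(i\sum_k\beta_kx_k)$ has constants $|\beta_k|$. If $|f_1|\le b_1$ and $|f_2|\le b_2$, then $(x,y)\mapsto f_1(x)f_2(y)$ has the constants of $f_1$ multiplied by $b_2$ in $x$, and those of $f_2$ multiplied by $b_1$ in $y$.

\section{Expansion over overlapping blocks}\label{sec:blocks}

From now on $\rho<\infty$ and $\sigma^2>0$. We use two facts about the shift. An $\mathcal I$-measurable variable $H$ satisfies $H\circ\theta=H$, so for any random vector $X$ on $\Omega$ the pair $(X\circ\theta^j,H)$ has the law of $(X,H)$. And by the \emph{$L_1$ ergodic theorem}, $\frac1L\sum_{h<L}X\circ\theta^h\to E(X\mid\mathcal I)$ in $L_1$ for every $X\in L_1$.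

We study the joint characteristic function of the increments of $W_n$ by induction on their number: the earlier increments are frozen in a factor $F_n$, and the endpoint of the last one moves. Fix $l\ge1$, times $0=t_0<t_1<\dots<t_l$ and reals $\lambda_1,\dots,\lambda_l$. Put $u=\lambda_l$, $u_n=u/(\sigma\sqrt n)$, $s=t_{l-1}$, $T=t_l$, $p=\lfloor ns\rfloor$, $\Lambda=2\sum_{k\le l}|\lambda_k|$, and
\[
F_n=\exp\Big(i\sum_{k<l}\lambda_k\big(W_n(t_k)-W_n(t_{k-1})\big)\Big),\qquad e_j=\exp\big(iu_n(S_j-S_p)\big)\quad(j\ge p).
\]
For a weight $H\in L_1$ let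
\[
a_n(t;H)=E[H\,F_n\,e_{\lfloor nt\rfloor}],\qquad t\ge p/n .
\]
This is a step function of $t$, linear in $H$, with $|a_n(t;H)|\le\|H\|_1$. At $t=s$ it is $E[HF_n]$, the weighted characteristic function of the first $l-1$ increments, and at $t=T$ it is that of all $l$ increments. Let $\mathcal L$ be the class of variables $G=g(S_1,\dots,S_d)$ with $d\ge1$ and $g$ real, bounded and Lipschitz. Only the weight $G=1$ is needed in the ergodic case, where moreover $\eta_m$ is the constant $v_m/m$; on a first reading one may assume both.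

\begin{proposition}\label{prop:blocks}
Let $G=g(S_1,\dots,S_d)\in\mathcal L$ with $|g|\le b$. For every $m\ge1$,
\[
\limsup_{n\to\infty}\ \sup_{s\le t\le T}\Big|a_n(t;G)-a_n(s;G)+\frac{u^2}{2\sigma^2}\int_s^ta_n(\tau;G\eta_m)\,d\tau\Big|\le\frac{b|u|\Lambda T}{\sigma^2}\cdot\frac{R_m}m .
\]
\end{proposition}

\begin{proof}
Fix $m$, let $K$ be a Lipschitz constant of $g$ in each coordinate, and let $t\in[s,T]$, $q=\lfloor nt\rfloor$; thus $p\le q\le nT$. All error bounds below are uniform in $t$. Put $A_j=E[GF_ne_j]$ and $X_j=U_j^2$. We have $e_{j+m}=e_je^{iu_nU_j}$, and Taylor's formula gives $e^{ix}=1+ix-x^2/2+\varrho(x)$ with $|\varrho(x)|\le\min(x^2,|x|^3)$. Hence, for $j\ge p$,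
\begin{equation}\label{eq:expand}
A_{j+m}-A_j=iu_nE[GF_ne_jU_j]-\frac{u_n^2}2E[GF_ne_jX_j]+\epsilon_j,\qquad|\epsilon_j|\le\frac{b\kappa_n}n,
\end{equation}
where, as $U_j$ has the law of $S_m$,
\[
\kappa_n=E\min\Big(\frac{u^2S_m^2}{\sigma^2},\frac{|u|^3|S_m|^3}{\sigma^3\sqrt n}\Big)\to0
\]
by dominated convergence, using only $S_m\in L_2$.

We sum \eqref{eq:expand} over \emph{all} $j$ with $p\le j<q$, not only over multiples of $m$, and divide by $m$. With disjoint blocks we would need the ergodic theorem for $\theta^m$, which need not be ergodic when $\theta$ is (consider a sequence alternating between two values with a random phase). With overlapping blocks only $\theta$ appears, and the left side still telescopes: for any numbers $c_j$ and any $h\ge0$,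
\begin{equation}\label{eq:tele}
\sum_{j=p}^{q-1}(c_{j+h}-c_j)=\sum_{i=0}^{h-1}(c_{q+i}-c_{p+i}),
\end{equation}
as one sees by splitting $\sum_{j=p}^{q+h-1}c_j$ at $p+h$ and at $q$.

\emph{Left side and remainders.} By \eqref{eq:tele} the left side becomes $\frac1m\sum_{i<m}(A_{q+i}-A_{p+i})$. Since $|e_{j+i}-e_j|\le|u_n||S_{j+i}-S_j|$, we have $|A_{j+i}-A_j|\le b|u_n|E|S_i|$. So the left side differs from $A_q-A_p=a_n(t;G)-a_n(s;G)$ by at most $\frac{2b|u_n|}m\sum_{i<m}E|S_i|\to0$. The remainders $\epsilon_j$ contribute at most $bT\kappa_n/m\to0$.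

\emph{First-order terms.} This is where \eqref{eq:signed} is used. The variable $F_ne_j$ has the form $\exp(i\sum_k\beta_kS_{q_k})$ with indices $q_k\in\{\lfloor nt_0\rfloor,\dots,\lfloor nt_{l-1}\rfloor,j\}$, all at most $j$, and $\sum_k|\beta_k|\le\Lambda/(\sigma\sqrt n)$. For $j\ge d$ the product $GF_ne_j$ is a function of the past at time $j$, with constants $K$ in $S_1,\dots,S_d$ and $b|\beta_k|$ in $S_{q_k}$. Lemma~\ref{lem:lip} and \eqref{eq:US} give
\[
|E[GF_ne_jU_j]|\le\frac{b\Lambda R_m}{\sigma\sqrt n}+K\sum_{i=1}^d|E(U_jS_i)|\qquad(j\ge d).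
\]
For the at most $d$ indices $j<d$ we use the bound $bE|S_m|$. By \eqref{eq:far} the total contribution is at most
\[
\frac{|u_n|}m\Big(nT\,\frac{b\Lambda R_m}{\sigma\sqrt n}+Kd^2m\rho+db\,E|S_m|\Big)=\frac{b|u|\Lambda T}{\sigma^2}\cdot\frac{R_m}m+o(1).
\]

\emph{Second-order terms.} We want to replace $X_j$ by $m\eta_m=E(X_0\mid\mathcal I)$. The difficulty is that $X_j$ is not independent of the factor $GF_ne_j$ in front of it. But this factor varies slowly: over $h$ steps it changes by an amount of order $n^{-1/2}$. It therefore cannot distinguish $X_j$ from the average of $X_j,\dots,X_{j+L-1}$, to which the ergodic theorem applies. Put $\Xi_j=X_j-m\eta_m=\Xi_0\circ\theta^j$, so that $E|\Xi_j|\le2v_m$, and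
\[
\Sigma(h)=\sum_{j=p}^{q-1}E[GF_ne_j\,\Xi_{j+h}],\qquad h\ge0 .
\]
We claim that $\Sigma(0)/n\to0$ uniformly in $q$. We have $|e_{j+h}-e_j|\le\min(2,|u_n||S_{j+h}-S_j|)$, and $(S_{j+h}-S_j,\Xi_{j+h})=(S_h,\Xi_h)\circ\theta^j$. Hence replacing $e_j$ by $e_{j+h}$ in $\Sigma(h)$ costs at most $bnT\delta_{n,h}$, where
\[
\delta_{n,h}=E\big[\min(2,|u_n||S_h|)\,|\Xi_h|\big]\to0\qquad(n\to\infty)
\]
by dominated convergence. After the replacement the sum is $\sum_{j=p}^{q-1}c_{j+h}$ with $c_j=E[GF_ne_j\Xi_j]$, and by \eqref{eq:tele} it differs from $\Sigma(0)=\sum_{j=p}^{q-1}c_j$ by $2h$ terms of size at most $2bv_m$. Thus $|\Sigma(0)-\Sigma(h)|\le4bhv_m+bnT\delta_{n,h}$. On the other hand $\frac1L\sum_{h<L}\Xi_{j+h}=\big(\frac1L\sum_{h<L}\Xi_h\big)\circ\theta^j$, so averaging over $0\le h<L$ gives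
\[
\frac{|\Sigma(0)|}n\le b\max_{h<L}\Big(\frac{4hv_m}n+T\delta_{n,h}\Big)+bT\,E\Big|\frac1L\sum_{h<L}X_h-m\eta_m\Big| .
\]
Let $n\to\infty$ and then $L\to\infty$; the last term tends to $0$ by the $L_1$ ergodic theorem, and the claim follows. Since $u_n^2=u^2/(\sigma^2n)$, the second-order terms contribute
\[
-\frac{u^2}{2\sigma^2}\cdot\frac1n\sum_{j=p}^{q-1}E[G\eta_mF_ne_j]+o(1)=-\frac{u^2}{2\sigma^2}\int_{p/n}^{q/n}a_n(\tau;G\eta_m)\,d\tau+o(1).
\]
Moving the endpoints from $p/n$, $q/n$ to $s$, $t$ changes the integral by at most $2\|G\eta_m\|_1/n$. Collecting the four contributions proves the proposition.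
\end{proof}

\section{Finite-dimensional distributions in the ergodic case}\label{sec:fdd}

An approximate solution of $a'=-ca$ in integral form is close to the exact solution.

\begin{lemma}\label{lem:ode}
Let $a:[s,T]\to\mathbb C$ be bounded and measurable, let $c\ge0$, and suppose that $|a(t)-a(s)+c\int_s^ta(\tau)\,d\tau|\le\Delta$ for all $t\in[s,T]$. Then $|a(t)-e^{-c(t-s)}a(s)|\le2\Delta$ for all $t\in[s,T]$.
\end{lemma}

\begin{proof}
Let $g(t)=a(t)-a(s)+c\int_s^ta$ and $y(t)=a(t)-e^{-c(t-s)}a(s)$. Since $e^{-c(t-s)}+c\int_s^te^{-c(\tau-s)}d\tau=1$, we have $y(t)+c\int_s^ty=g(t)$. The Lipschitz function $I(t)=\int_s^ty$ satisfies $(e^{ct}I)'=e^{ct}g$ almost everywhere, so $I(t)=\int_s^te^{-c(t-\tau)}g(\tau)\,d\tau$ and $c|I(t)|\le\Delta$. Hence $|y|=|g-cI|\le2\Delta$.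
\end{proof}

\begin{proposition}\label{prop:fdd}
Assume \eqref{eq:signed}, $\rho<\infty$, $\sigma^2>0$ and ergodicity. Then the finite-dimensional distributions of $W_n$ converge to those of the standard Wiener process.
\end{proposition}

\begin{proof}
The vector $(W_n(t_1),\dots,W_n(t_l))$ is a linear image of the vector of increments, so by L\'evy's continuity theorem it suffices to show
\begin{equation}\label{eq:fdd}
E\exp\Big(i\sum_{k\le l}\lambda_k\big(W_n(t_k)-W_n(t_{k-1})\big)\Big)\to\exp\Big(-\frac12\sum_{k\le l}\lambda_k^2(t_k-t_{k-1})\Big).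
\end{equation}
We use induction on $l$; for $l=0$ both sides equal $1$. Let $a_n(t)=a_n(t;1)$ and
\[
\Delta_n=\sup_{s\le t\le T}\Big|a_n(t)-a_n(s)+\frac{u^2}2\int_s^ta_n(\tau)\,d\tau\Big| .
\]
By ergodicity, used here and nowhere else, $\eta_m=v_m/m$ is constant, so $a_n(\tau;\eta_m)=(v_m/m)a_n(\tau)$. By \eqref{eq:vm}, $\big|\frac{v_m}{m\sigma^2}-1\big|=\frac{2R_m}{m\sigma^2}$. Proposition~\ref{prop:blocks} with $G=1$ gives
\[
\limsup_n\Delta_n\le\frac{(|u|\Lambda+u^2)T}{\sigma^2}\cdot\frac{R_m}m\qquad\text{for every }m .
\]
The left side does not depend on $m$, and $R_m/m\to0$, so $\Delta_n\to0$. By Lemma~\ref{lem:ode}, $a_n(T)-e^{-\lambda_l^2(t_l-t_{l-1})/2}a_n(s)\to0$. Here $a_n(T)$ is the left side of \eqref{eq:fdd}, and $a_n(s)=EF_n$ is the same expression for $l-1$.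
\end{proof}

With $\varsigma=-1$, Lemma~\ref{lem:cov}(i) and Proposition~\ref{prop:fdd} prove Theorem~\ref{thm:reversed}.

\section{The maximal inequality and tightness}\label{sec:tight}

From now on $S$ is a demimartingale. To pass from finite-dimensional distributions to paths we must control $\max_{k\le n}|S_k|$. The event that the path has reached level $a$ by time $k$ has a nondecreasing indicator, so the martingale proof of the maximal inequality survives. We write $E(X;A)=E[X\mathbf 1_A]$.

\begin{lemma}\label{lem:max}
Let $S$ be a demimartingale, $a>0$ and $M_n=\max_{1\le k\le n}S_k$. Then $aP(M_n\ge a)\le E(S_n;M_n\ge a)$ and $P(M_n\ge a)\le\frac2aE(S_n;S_n\ge a/2)$. Moreover,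
\begin{equation}\label{eq:max}
P\Big(\max_{k\le n}|S_k|\ge a\Big)\le\frac2aE\big(|S_n|;|S_n|\ge a/2\big).
\end{equation}
\end{lemma}

\begin{proof}
Let $I_0=0$ and $I_k=\mathbf 1\{M_k\ge a\}$, a bounded nondecreasing function of $S_1,\dots,S_k$. The difference $I_k-I_{k-1}$ is $1$ at the first time $k$ with $S_k\ge a$ and $0$ otherwise. Summation by parts gives
\[
aI_n\le\sum_{k=1}^nS_k(I_k-I_{k-1})=S_nI_n-\sum_{k=1}^{n-1}Y_{k+1}I_k ,
\]
and $E(Y_{k+1}I_k)\ge0$ by \eqref{eq:demi}. This is the first inequality. Splitting according to whether $S_n\ge a/2$ gives $E(S_n;M_n\ge a)\le E(S_n;S_n\ge a/2)+\frac a2P(M_n\ge a)$, and the second inequality follows. The sequence $-S$ is also a demimartingale: if $f$ is nondecreasing, so is $\tilde f(x)=-f(-x)$, and $-Y_{j+1}f(-S_1,\dots,-S_j)=Y_{j+1}\tilde f(S_1,\dots,S_j)$. Adding the second inequality for $S$ and for $-S$ gives \eqref{eq:max}.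
\end{proof}

Under the reversed inequality the terms $E(Y_{k+1}I_k)$ have the wrong sign and this proof breaks down; that is why Theorem~\ref{thm:reversed} stops at finite-dimensional distributions.

For a path $x$ let $w(x,\delta)=\sup\{|x(t)-x(t')|:t,t'\in[0,T],\ |t-t'|\le\delta\}$. We use the following criterion \cite[Theorem~15.5]{B68}, stated there for $T=1$: if the random elements $X_n$ of $D[0,T]$ have $X_n(0)=0$ and $\lim_{\delta\to0}\limsup_nP(w(X_n,\delta)\ge\varepsilon)=0$ for every $\varepsilon>0$, then their laws are tight and every subsequential limit law is carried by the continuous paths. The next statement is formulated so that it also serves the nonergodic case.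

\begin{proposition}\label{prop:tight}
Let $S$ be an $L_2$ demimartingale with strictly stationary increments satisfying \eqref{eq:sigma} with $\sigma^2>0$, and suppose that $\zeta_n=S_n/(\sigma\sqrt n)$ converges in distribution under $P$ to some $\zeta$. Let $Q$ be a probability measure on $\Omega$ with $Q\le bP$ for a constant $b$, and let $X$ be a process with continuous paths such that the finite-dimensional distributions of $W_n$ under $Q$ converge to those of $X$. Then $W_n\to X$ in distribution under $Q$ in $D[0,T]$ for every $T$.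
\end{proposition}

\begin{proof}
The interval $[0,T]$ will be cut into about $T/\delta$ pieces, so the probability of a large oscillation on one piece must be $o(\delta)$. Inequality \eqref{eq:max} gives this because its right side involves only the tail of $S_n$.

\emph{The maximum over one piece.} By \eqref{eq:vm}, $E\zeta_n^2=v_n/(n\sigma^2)\le1$; hence $E\min(\zeta^2,M)\le1$ for all $M$, and $E\zeta^2\le1$. Let $\lambda>0$. The continuous function $\psi(x)=(2|x|-\lambda/2)^+$ satisfies $|x|\mathbf 1\{|x|\ge\lambda/2\}\le\psi(x)\le2|x|\mathbf 1\{|x|\ge\lambda/4\}$. Since $E[\psi(\zeta_n)-\min(\psi(\zeta_n),M)]\le E\psi(\zeta_n)^2/M\le4/M$, and the same holds for $\zeta$, we have $E\psi(\zeta_n)\to E\psi(\zeta)$. By \eqref{eq:max} with $a=\lambda\sigma\sqrt N$,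
\begin{equation}\label{eq:beta}
\limsup_{N\to\infty}P\Big(\max_{k\le N}|S_k|\ge\lambda\sigma\sqrt N\Big)\le\frac2\lambda E\psi(\zeta)\le\frac{16}{\lambda^2}E(\zeta^2;|\zeta|\ge\lambda/4)=:\beta(\lambda),
\end{equation}
and $\lambda^2\beta(\lambda)\to0$ as $\lambda\to\infty$.

\emph{The modulus of continuity.} Fix $T,\varepsilon>0$ and $\delta\in(0,1)$. Cover $[0,T]$ by the at most $T/\delta+1$ intervals $J_i=[i\delta,(i+1)\delta]$ with $i\delta<T$. Suppose that $\max_{t\in J_i}|W_n(t)-W_n(i\delta)|<\varepsilon$ for each $i$ (the path takes finitely many values on $J_i$). Two points $t\le t'$ at distance at most $\delta$ lie in one interval $J_i$, or in $J_i$ and $J_{i+1}$; passing through $i\delta$, and in the second case through $(i+1)\delta$, we get $w(W_n,\delta)<3\varepsilon$. For $t\in J_i$ we have $0\le\lfloor nt\rfloor-\lfloor ni\delta\rfloor\le N:=\lfloor n\delta\rfloor+1$, and $N\le2n\delta$ once $n\delta\ge1$. With $\lambda=\varepsilon/\sqrt{2\delta}$ this gives $\varepsilon\sqrt n\ge\lambda\sqrt N$, and by stationarity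
\[
P\big(w(W_n,\delta)\ge3\varepsilon\big)\le\Big(\frac T\delta+1\Big)P\Big(\max_{k\le N}|S_k|\ge\lambda\sigma\sqrt N\Big).
\]
As $1/\delta=2\lambda^2/\varepsilon^2$, \eqref{eq:beta} bounds the upper limit in $n$ by $(2T\lambda^2/\varepsilon^2+1)\beta(\lambda)$, which tends to $0$ as $\delta\to0$. Since $Q\le bP$, the same holds under $Q$.

\emph{Identification.} By the criterion and Prokhorov's theorem, every subsequence of the laws of $W_n$ under $Q$ has a further subsequence converging to a law $\mu$ carried by continuous paths. The map $x\mapsto(x(t_1),\dots,x(t_l))$ is Skorokhod-continuous at every continuous path, so $\mu$ has the finite-dimensional distributions of $X$. These determine a law on $D[0,T]$, so $\mu$ is the law of $X$.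
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:fdd} gives the finite-dimensional distributions, and in particular $\zeta_n=W_n(1)\to Z$, that is, $n^{-1/2}S_n\to\sigma Z$. Proposition~\ref{prop:tight} with $Q=P$ gives convergence in $D[0,T]$ for every $T$. Convergence in $D[0,\infty)$ holds as soon as it holds in $D[0,T]$ for every $T$ at which the limit is almost surely continuous \cite[Theorem~16.7]{B99}.
\end{proof}

\section{Without ergodicity: a random variance}\label{sec:nonerg}

We prove parts (b)--(d) of Theorem~\ref{thm:nonerg}, assuming \eqref{eq:sigma}; by part (a), $\sigma^2>0$. Lemma~\ref{lem:lip} and Proposition~\ref{prop:blocks} accept only weights in $\mathcal L$, and these are dense.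

\begin{lemma}\label{lem:approx}
Let $G$ be a real random variable on $\Omega$ with $|G|\le b$. For every $\epsilon>0$ there is $G'=g(S_1,\dots,S_d)\in\mathcal L$ with $|g|\le b$ and $\|G-G'\|_1<\epsilon$.
\end{lemma}

\begin{proof}
The variables $S_k$ generate the $\sigma$-field of $\Omega$, so $E(G\mid S_1,\dots,S_d)\to G$ in $L_1$ by martingale convergence. Write $E(G\mid S_1,\dots,S_d)=g_0(S_1,\dots,S_d)$ with $|g_0|\le b$. Compactly supported Lipschitz functions are dense in $L_1$ of the law of $(S_1,\dots,S_d)$, and truncating such a function at $\pm b$ keeps it Lipschitz and does not increase its distance to $g_0$.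
\end{proof}

\subsection*{Convergence of $\eta_m$}

To compare $\eta_{km}$ with $\eta_m$ we cut $S_{km}$ into $k$ blocks and must bound the cross terms given $\mathcal I$; we need a version of \eqref{eq:US} with an invariant weight $G$. An invariant variable depends only on the remote future, whereas Lemma~\ref{lem:lip} is about functions of the past. Invariance resolves this: approximate $G$ by a function of $S_1,\dots,S_d$, and shift the block far beyond time $d$, which does not change the expectation.

\begin{lemma}\label{lem:cross}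
Let $G$ be real and $\mathcal I$-measurable with $|G|\le1$. Then $|E[G\,U_jS_j]|\le2R_m$ for all $j\ge0$ and $m\ge1$.
\end{lemma}

\begin{proof}
Put $D_N=S_j\circ\theta^N=S_{N+j}-S_N$. Since $U_j\circ\theta^N=U_{N+j}$ and $G\circ\theta^N=G$, we have $E[GU_jS_j]=E[GU_{N+j}D_N]$ for every $N$. A product of a Lipschitz function with the unbounded $D_N$ need not be Lipschitz, so we truncate: let $\chi_c(x)=\max(-c,\min(x,c))$. Let $G'=g(S_1,\dots,S_d)\in\mathcal L$ with $|g|\le1$ and constants $K$, and let $N\ge d$. Then
\[
GU_{N+j}D_N=GU_{N+j}\big(D_N-\chi_c(D_N)\big)+(G-G')U_{N+j}\chi_c(D_N)+U_{N+j}G'\chi_c(D_N).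
\]
By stationarity the first term has expectation at most $E(|U_j||S_j|;|S_j|>c)$ in absolute value. For the second, $|\chi_c|\le c$ and $|G-G'|\le2$ give the bound $c\big(M\|G-G'\|_1+2E(|U_j|;|U_j|>M)\big)$ for every $M>0$. In the third, $G'\chi_c(D_N)$ has constants $1$ and $1$ in $S_{N+j}$ and $S_N$, and $cK$ in $S_1,\dots,S_d$; all indices are at most $N+j$. Lemma~\ref{lem:lip} and \eqref{eq:US} bound its expectation by $2R_m+cK\sum_{i\le d}E(U_{N+j}S_i)$, and the last sum tends to $0$ as $N\to\infty$, being a term of the convergent series \eqref{eq:far}. Letting $N\to\infty$,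
\[
|E[GU_jS_j]|\le2R_m+E(|U_j||S_j|;|S_j|>c)+c\big(M\|G-G'\|_1+2E(|U_j|;|U_j|>M)\big).
\]
Let $\|G-G'\|_1\to0$ by Lemma~\ref{lem:approx}, then $M\to\infty$, then $c\to\infty$, using $U_jS_j\in L_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nonerg}(b)]
Summing $S_{(i+1)m}^2-S_{im}^2=U_{im}^2+2U_{im}S_{im}$ over $0\le i<k$ gives an expansion of $S_{km}^2$. Let $G$ be as in Lemma~\ref{lem:cross}. By invariance $E[GU_{im}^2]=E[GS_m^2]=mE[G\eta_m]$, and $E[GS_{km}^2]=kmE[G\eta_{km}]$. Therefore
\[
km\,\big|E[G(\eta_{km}-\eta_m)]\big|=2\Big|\sum_{i<k}E[GU_{im}S_{im}]\Big|\le4kR_m .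
\]
The choice $G=\operatorname{sign}(\eta_{km}-\eta_m)$ gives $\|\eta_{km}-\eta_m\|_1\le4R_m/m$. Comparing $\eta_m$ and $\eta_{m'}$ with $\eta_{mm'}$, we get $\|\eta_m-\eta_{m'}\|_1\le4R_m/m+4R_{m'}/m'$. So $(\eta_m)$ is a Cauchy sequence in $L_1$, its limit $\eta$ is nonnegative, $m'\to\infty$ gives the stated bound, and $E\eta=\lim v_m/m=\sigma^2$ by \eqref{eq:vm}.
\end{proof}

\subsection*{Stable convergence}

Keep the notation of Section~\ref{sec:blocks}, and for bounded real $G$ on $\Omega$ put
\[
\Delta_n(G)=\sup_{s\le t\le T}\Big|a_n(t;G)-a_n(s;G)+\frac{u^2}{2\sigma^2}\int_s^ta_n(\tau;G\eta)\,d\tau\Big| .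
\]

\begin{lemma}\label{lem:Delta}
$\Delta_n(G)\to0$ for every bounded real $G$.
\end{lemma}

\begin{proof}
Let first $G=g(S_1,\dots,S_d)\in\mathcal L$ with $|g|\le b$. Since $|a_n(\tau;G\eta_m)-a_n(\tau;G\eta)|\le b\|\eta_m-\eta\|_1\le4bR_m/m$, Proposition~\ref{prop:blocks} gives $\limsup_n\Delta_n(G)\le b(|u|\Lambda+2u^2)T\sigma^{-2}R_m/m$ for every $m$, and so $\Delta_n(G)\to0$. Now let $|G|\le b$ be arbitrary and let $G'\in\mathcal L$ with $|G'|\le b$. For all $n$ and all $M>0$,
\[
|\Delta_n(G)-\Delta_n(G')|\le2\|G-G'\|_1+\frac{u^2T}{2\sigma^2}\big(M\|G-G'\|_1+2bE(\eta;\eta>M)\big).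
\]
Choosing $M$ large and then $G'$ by Lemma~\ref{lem:approx} makes the right side arbitrarily small.
\end{proof}

The equation in Lemma~\ref{lem:Delta} is not closed: it ties the weight $G$ to the weight $G\eta$. It closes approximately when $G$ lives on a set where $\eta$ is nearly constant. This is why general weights are needed even for plain convergence in distribution.

\begin{proof}[Proof of Theorem~\ref{thm:nonerg}(c)]
We show by induction on $l$ that for all bounded real $G$
\begin{equation}\label{eq:stablefdd}
E\Big[G\exp\Big(i\sum_{k\le l}\lambda_k\big(W_n(t_k)-W_n(t_{k-1})\big)\Big)\Big]\to E\Big[G\exp\Big(-\frac\eta{2\sigma^2}\sum_{k\le l}\lambda_k^2(t_k-t_{k-1})\Big)\Big].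
\end{equation}
For $l=0$ both sides equal $EG$. Let $|G|\le b$ and $H=\exp\big(-u^2\eta(T-s)/(2\sigma^2)\big)$. Fix $\epsilon,M>0$ with $M/\epsilon\in\mathbb N$, and for $0\le i<M/\epsilon$ put
\[
C_i=\{i\epsilon\le\eta<(i+1)\epsilon\},\qquad G_i=G\mathbf 1_{C_i},\qquad c_i=\frac{u^2i\epsilon}{2\sigma^2}.
\]
Since $|a_n(\tau;G_i\eta)-i\epsilon\,a_n(\tau;G_i)|\le\|G_i(\eta-i\epsilon)\|_1\le\epsilon bP(C_i)$, the function $a_n(\,\cdot\,;G_i)$ satisfies the hypothesis of Lemma~\ref{lem:ode} with $c=c_i$ and $\Delta=\Delta_n(G_i)+\frac{u^2T}{2\sigma^2}\epsilon bP(C_i)$. Hence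
\[
\big|a_n(T;G_i)-e^{-c_i(T-s)}E[G_iF_n]\big|\le2\Delta_n(G_i)+\frac{u^2T}{\sigma^2}\epsilon bP(C_i).
\]
On $C_i$ we have $|e^{-c_i(T-s)}-H|\le\frac{u^2T}{2\sigma^2}\epsilon$, because $|e^{-x}-e^{-y}|\le|x-y|$ for $x,y\ge0$. Summing over $i$, and bounding the contribution of $\{\eta\ge M\}$ to each of the two expectations by $bP(\eta\ge M)$, we obtain
\[
\big|a_n(T;G)-E[GHF_n]\big|\le2\sum_i\Delta_n(G_i)+\frac{3u^2T}{2\sigma^2}\epsilon b+2bP(\eta\ge M).
\]
Let $n\to\infty$, using Lemma~\ref{lem:Delta} for the finitely many $G_i$, then $\epsilon\to0$, then $M\to\infty$. This gives $a_n(T;G)-E[GHF_n]\to0$. The weight $GH$ is again bounded and real, so the induction hypothesis applies to $E[GHF_n]$ and yields \eqref{eq:stablefdd}.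

Let $B$ be defined on a second factor of the probability space. Integrating over $B$ first shows that the right side of \eqref{eq:stablefdd} is the left side with $\sigma^{-1}\sqrt\eta\,B$ in place of $W_n$. With $G=1$, $l=1$, $t_1=1$ we find that $\zeta_n\to\sigma^{-1}\sqrt\eta\,B(1)$ in distribution under $P$. Now let $0\le G\le b$ with $EG=1$, and let $dQ=G\,dP$. Then $Q\le bP$, and \eqref{eq:stablefdd} says that the finite-dimensional distributions of $W_n$ under $Q$ converge to those of the continuous process $\sigma^{-1}\sqrt\eta\,B$ under the product of $Q$ and Wiener measure. Proposition~\ref{prop:tight} gives $E[G\Phi(W_n)]\to E[G\Phi(\sigma^{-1}\sqrt\eta\,B)]$. Every bounded $G$ is, up to a null set, a linear combination of at most four such densities, and (c) follows by linearity.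
\end{proof}

\subsection*{The limit laws}

\begin{proof}[Proof of Theorem~\ref{thm:nonerg}(d)]
If $\eta=\sigma^2$ almost surely, then (c) with $G=1$ gives $W_n\to B$ in $D[0,T]$ for every $T$. If $W_n\to B$ in $D[0,1]$, evaluation at $t=1$ gives $n^{-1/2}S_n\to\sigma Z$. Suppose finally that $n^{-1/2}S_n\to\sigma Z$. By (c) the limit is also $\sqrt\eta\,B(1)$, and comparing characteristic functions at $1$ gives $Ee^{-\eta/2}=e^{-\sigma^2/2}=e^{-E\eta/2}$. This is equality in Jensen's inequality for the strictly convex function $e^{-x/2}$, so $\eta=E\eta=\sigma^2$ almost surely. In the ergodic case each $\eta_m$ is constant, hence so is $\eta$, and the three conditions hold.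

By (b) and (c) the limit of $W_n$ is always $\sqrt V\,B$ with $V=\eta/\sigma^2\ge0$ independent of $B$ and $EV=1$. Conversely, let $V\ge0$ with $EV=1$, let $\xi_1,\xi_2,\dots$ be independent symmetric signs independent of $V$, and put $Y_k=\sqrt V\,\xi_k$. The sequence is strictly stationary and not almost surely zero. For bounded $f$ we have $E[Y_{j+1}f(S_1,\dots,S_j)]=E[\xi_{j+1}]\,E[\sqrt Vf(S_1,\dots,S_j)]=0$, so $S$ is a martingale, with $r(0)=1$, $r(k)=0$ for $k\ge1$ and $\sigma^2=1$. Let $W_n^\xi$ be the rescaled path of the signs, so that $W_n=\sqrt V\,W_n^\xi$. By Donsker's theorem, the case of independent identically distributed increments of Theorem~\ref{thm:main}, $E\Phi(\sqrt v\,W_n^\xi)\to E\Phi(\sqrt v\,B)$ for each $v\ge0$ and each bounded continuous $\Phi$. Integrating against the law of $V$ gives $W_n\to\sqrt V\,B$.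

It remains to show that ergodicity is not necessary. Toss a fair coin; on heads let $(Y_k)$ be independent symmetric signs, and on tails independent standard normal variables. A mixture of two stationary laws under which $S$ is a martingale with $EY_1^2=1$ has the same properties, so $\sigma^2=1$. The invariant event $\{|Y_k|=1\text{ for infinitely many }k\}$ has probability $\frac12$, so the sequence is not ergodic. By Donsker's theorem $W_n\to B$ under each of the two laws, hence under their mixture.
\end{proof}

The sequences $Y_k=\sqrt V\,\xi_k$ also show that ergodicity cannot simply be dropped from Theorem~\ref{thm:main}: if $V$ is not constant, then $Ee^{-V/2}>e^{-1/2}$ by Jensen's inequality, so the limit $\sqrt V\,B(1)$ of $n^{-1/2}S_n$ is not standard normal, although all other hypotheses hold.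

\begin{thebibliography}{9}

\bibitem{AI}
\emph{Asymptotic independence and limit theorems for positively and negatively dependent random variables},
\texttt{https://typeset.io/pdf/\allowbreak asymptotic-independence-\allowbreak and-limit-theorems-\allowbreak for-positively-\allowbreak bf9blhpwh9.pdf}

\bibitem{B68}
Billingsley, \emph{Convergence of Probability Measures}, 1968.

\bibitem{B99}
Billingsley, \emph{Convergence of Probability Measures}, 2nd ed., 1999.

\end{thebibliography}
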